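# Counting the parallel immersions of a manifold with flat normal bundle

## 1. Three theorems on the push-out space

Throughout, $m,d\ge 1$, and $M$ is a connected closed (compact, without boundary) smooth manifold of dimension $m$. Put
$$\gamma(m,d)=1+\binom m1+\binom m2+\cdots+\binom md-\binom{m-1}{d}.$$

**Theorem A.** Let $f:M\to\mathbb R^{m+d}$ be a smooth immersion (in particular, an embedding) with trivial normal holonomy group. Then the push-out space $\Omega(f)\subset\mathbb R^d$ has at most $\gamma(m,d)$ connected components.

**Theorem B.** Let $f$ be as in Theorem A, let $K\subset\mathbb R^d$ be the set of all curvature normals of $f$, and let $r$ be the number of connected components of $K$ that do not contain $0$. Then $r\le m$. If $r\ge1$, then $\Omega(f)$ has at most $\gamma(r,d)$ components; if $r=0$, it has exactly one.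

**Theorem C.** For all $m,d\ge1$ there is an embedded closed connected $M^m\subset\mathbb R^{m+d}$ with trivial normal holonomy for which $\Omega$ has exactly $\gamma(m,d)$ components.

Let us unpack this. Take a closed submanifold and push it off itself, moving every point along a normal vector, where the normal vectors are chosen so that they do not turn inside the normal bundle: they form a *parallel* normal field. If the normal holonomy is trivial, parallel normal fields are labelled by vectors $x\in\mathbb R^d$. For some $x$ the pushed-out map is again an immersion; for others it hits a focal point and degenerates. The good vectors $x$ form the push-out space $\Omega(f)$, and its components are the families of parallel immersions within which one can move without degenerating. How many families can there be?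

At one point $p\in M$ the bad vectors form a union $\Sigma_p$ of at most $m$ hyperplanes in $\mathbb R^d$, and $\Omega$ is what is left after removing $\Sigma_p$ for all $p$. The number $\gamma(m,d)$ is the number of *unbounded* regions of $m$ hyperplanes in general position in $\mathbb R^d$: there are $\sum_{i\le d}\binom mi$ regions altogether, and $\binom{m-1}d$ of them are bounded. The conjecture that $\Omega$ has at most $\gamma(m,d)$ components when $f$ is an embedding comes from "Unbounded Regions in an Arrangement of Lines in the Plane" (http://www.emis.de/journals/BAG/vol.45/no.1/b45h1awe.pdf). Theorem A says that it is true, and Theorem C that the bound is attained for every pair $(m,d)$.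

It is useful to rewrite $\gamma$. Since $\binom md-\binom{m-1}d=\binom{m-1}{d-1}$, and by Pascal's rule $\sum_{i\le d-1}\binom mi=\sum_{i\le d-1}\binom{m-1}i+\sum_{i\le d-2}\binom{m-1}i$,
$$\gamma(m,d)=\sum_{i=0}^{d-1}\binom mi+\binom{m-1}{d-1}=2\sum_{i=0}^{d-1}\binom{m-1}i .\tag{1}$$
So $\gamma(m,1)=2$, $\gamma(3,2)=6$, and $\gamma(m,d)=2^m$ whenever $d\ge m$.

## 2. Parallel normal fields and curvature normals

Write $N_p(f)$ for the normal space $df(T_pM)^\perp$ and give $M$ the metric induced by $f$. For a normal field $\xi$ the normal connection $\nabla^\perp_X\xi$ is the normal part of the derivative of $\xi$ along $X$; the field is *parallel* if $\nabla^\perp\xi=0$. The second fundamental form $II(X,Y)$ is the normal part of the derivative of $df(Y)$ along $X$, and the shape operator $A_\xi$ is the self-adjoint operator on $T_pM$ with $\langle A_\xi X,Y\rangle=\langle II(X,Y),\xi\rangle$. If $\xi$ is parallel, its derivative along $X$ is tangential and equals $-df(A_\xi X)$.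

**Definition (push-out space).** Trivial normal holonomy means that parallel transport in the normal bundle is independent of the path. It identifies all normal spaces with one copy of $\mathbb R^d$; for $x\in\mathbb R^d$ let $\nu_x$ be the corresponding parallel normal field. The push-out space is
$$\Omega=\Omega(f)=\{x\in\mathbb R^d:\ f+\nu_x\ \text{is an immersion}\}.$$

Parallel transport is isometric, so after a linear change of coordinates in $\mathbb R^d$ (which does not affect the number of components of $\Omega$) we assume that $x\mapsto\nu_x(p)$ is a linear isometry $\mathbb R^d\to N_p(f)$ for every $p$. Write $A_x(p)=A_{\nu_x(p)}$. In Euclidean space the Ricci equation identifies the normal curvature $\langle R^\perp(X,Y)\xi,\zeta\rangle$, up to sign, with $\langle[A_\xi,A_\zeta]X,Y\rangle$. Our normal bundle is flat, so for fixed $p$ the self-adjoint operators $A_x(p)$, $x\in\mathbb R^d$, commute. Hence they have a common orthonormal eigenbasis $e_1,\dots,e_m$ of $T_pM$, and since $A_x(p)$ is linear in $x$, so are the eigenvalues.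

**Definition (curvature normals).** The vectors $n_1(p),\dots,n_m(p)\in\mathbb R^d$ with $A_x(p)e_i=\langle n_i(p),x\rangle e_i$ for all $x$ are the curvature normals of $f$ at $p$. They form a multiset of size $m$. The set of all of them is $K=\bigcup_{p\in M}\{n_1(p),\dots,n_m(p)\}$.

Since $\nu_x$ is parallel, $d(f+\nu_x)=df\circ(I-A_x)$. This is injective at $p$ exactly when $\det(I-A_x(p))=\prod_i(1-\langle n_i(p),x\rangle)\ne0$. Therefore
$$\Omega=\{x\in\mathbb R^d:\ 1-\langle x,n_i(p)\rangle\ne0\ \text{ for all }p\in M,\ 1\le i\le m\}.\tag{2}$$
So $\Omega=\mathbb R^d\setminus\bigcup_p\Sigma_p$, where $\Sigma_p$ is the union of the hyperplanes $\langle x,n_i(p)\rangle=1$. If $n_i(p)=0$ the factor is the constant $1$ and the hyperplane is "at infinity". Equivalently, $x\in\Sigma_p$ means that $(p,\nu_x(p))$ is a critical point of the endpoint map $(p,\xi)\mapsto f(p)+\xi$ on the normal bundle: in the coordinates $(p,x)$ its differential is $(X,z)\mapsto df((I-A_x)X)+\nu_z(p)$.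

*Example 1 (round sphere).* For the unit sphere $S^m\subset\mathbb R^{m+1}$ let $\nu_1$ be the inner unit normal $-f$. Then $A_1=I$, all curvature normals equal $1$, and $\Omega=\mathbb R\setminus\{1\}$ has $2=\gamma(m,1)$ components.

*Example 2 (product of two circles).* Let $f(\alpha,\beta)=(r_1e^{i\alpha},r_2e^{i\beta})\in\mathbb C^2=\mathbb R^4$, with the two inner normals as coordinates. Then $f+\nu_x=((r_1-x_1)e^{i\alpha},(r_2-x_2)e^{i\beta})$, so $n_1=(1/r_1,0)$, $n_2=(0,1/r_2)$, and $\Omega$ is the complement of two crossing lines. It has $4=\gamma(2,2)$ components.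

*Example 3 (torus of revolution).* Let $0<r<R$ and let $f(\theta,\varphi)=((R+r\cos\theta)\cos\varphi,(R+r\cos\theta)\sin\varphi,r\sin\theta)$, with inner unit normal $-(\cos\theta\cos\varphi,\cos\theta\sin\varphi,\sin\theta)$. Differentiating the normal gives
$$n_1=\frac1r,\qquad n_2=\frac{\cos\theta}{R+r\cos\theta}\in\Big[-\frac1{R-r},\frac1{R+r}\Big].$$
By (2), $\Omega=(-(R-r),r)\cup(r,R+r)$: two components, and $\gamma(2,1)=2$. Here $K$ has two components, and only $\{1/r\}$ avoids $0$. So $r=1$ in the notation of Theorem B, and $\gamma(1,1)=2$.

## 3. Sign vectors along a path in $M$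

We want to encode a component of $\Omega$ by the signs of $1-\langle x,n_i(p)\rangle$. For this the labels $i$ must be carried continuously from point to point. Measure the distance of two $m$-point multisets $\{a_i\},\{b_i\}$ by $\min_\sigma\max_i|a_i-b_{\sigma(i)}|$, over permutations $\sigma$.

**Lemma 1.** The multiset $\{n_1(p),\dots,n_m(p)\}$ depends continuously on $p\in M$.

*Proof.* First, $|n_i(p)|\le\max_{|x|=1}\|A_x(p)\|$, which is bounded on the compact $M$. Let $p_j\to p$. From any subsequence we may pass to a further one which, suitably labelled, satisfies $n_i(p_j)\to n_i'$ for all $i$. The coefficients of the polynomial $\det(I-A_x(p))$ in $x$ are continuous in $p$, so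
$$\prod_i(1-\langle n_i',x\rangle)=\det(I-A_x(p))=\prod_i(1-\langle n_i(p),x\rangle).$$
Each factor is either $1$ or an irreducible polynomial with constant term $1$. By unique factorization the nonzero vectors agree with multiplicity, and since both lists have length $m$ so do the zeros: $\{n_i'\}=\{n_i(p)\}$. Every subsequence has a further subsequence converging to this one limit, so the whole sequence converges to it. $\square$

A continuous labelling need not exist on a loop: the multiset $\{\sqrt z,-\sqrt z\}$, $|z|=1$, in $\mathbb C=\mathbb R^2$ comes back with its two labels exchanged. On a path it always exists.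

**Lemma 2 (lifting).** A continuous path $X(t)$, $t\in[0,1]$, of $m$-point multisets in $\mathbb R^d$ can be written $X(t)=\{n_1(t),\dots,n_m(t)\}$ with continuous $n_i$. The labelling at $t=0$ may be prescribed.

*Proof.* The last sentence follows by permuting labels. For the first we use strong induction on $m$, for paths over arbitrary compact intervals; $m=1$ is trivial. Let $T$ be the set of $t$ at which all points of $X(t)$ coincide. It is closed, as the zero set of the diameter of $X(t)$.

*Near a time outside $T$.* Let $t_0\notin T$. Split the distinct points of $X(t_0)$ into two nonempty classes, let $3\rho$ be the smallest distance between points of different classes, and let $U,V$ be the open $\rho$-neighbourhoods of the classes; points of $U$ and $V$ are at distance at least $\rho$. On a compact interval neighbourhood of $t_0$ (relative to $[0,1]$, disjoint from $T$) the distance from $X(t)$ to $X(t_0)$ is less than $\rho$. There $X(t)\subset U\cup V$, with constant numbers of points, both less than $m$, in $U$ and in $V$. For two such times at which the multisets are at distance less than $\rho$, an optimal matching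 pairs $U$-points with $U$-points. So the two parts are continuous paths of multisets, and by induction both have continuous labellings.

*On a component $I$ of $[0,1]\setminus T$.* Labellings on adjacent intervals $[a,b]$, $[b,c]$ list the same multiset at $b$, so after permuting the labels of the second they fit together continuously. By compactness every compact subinterval of $I$ is a finite union of adjacent intervals with labellings, hence has one. Write $I$ as an increasing union of compact intervals $I_1\subset I_2\subset\cdots$. A labelling on $I_k$ extends to $I_{k+1}$: label the closures of the at most two pieces of $I_{k+1}\setminus I_k$ and permute labels to match at the endpoints of $I_k$. So $I$ has a continuous labelling.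

*On $T$.* For $t\in T$ let every $n_i(t)$ be the common point. As $t'\to t\in T$, all points of $X(t')$ converge to that common point, so the $n_i$ are continuous at $t$ whatever the labels nearby. $\square$

The next lemma is the only place where compactness of $M$ enters as more than a boundedness condition.

**Lemma 3 (half-space property).** For every $x\in\Omega$ there are $p\in M$ and $y\in\mathbb R^d$ with
$$(1-\langle x,n_i(p)\rangle)\,\langle n_i(p),y\rangle>0\qquad\text{for all }i.\tag{3}$$

*Proof.* Look at the point of the parallel immersion farthest from the origin. Let $g=f+\nu_x$, let $p$ maximize $h=\frac12|g|^2$, and put $B=I-A_x$, which is invertible everywhere since $x\in\Omega$. We have $dg=df\circ B$. At $p$, $0=dh(X)=\langle g,df(BX)\rangle$ for all $X$, and $B$ is onto, so $g(p)$ is normal to $df(T_pM)$. Write $g(p)=-\zeta$ and let $y\in\mathbb R^d$ be the vector with $\nu_y(p)=\zeta$.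

Let $c$ be a curve in $M$ with $c(0)=p$, $c'(0)=X$, and put $Y(s)=Bc'(s)$. Then $(h\circ c)'=\langle g,df(Y)\rangle$. Differentiate once more at $s=0$. The first factor contributes $\langle df(BX),df(BX)\rangle=|BX|^2$. In the second, only the normal part of the derivative of $df(Y)$ matters because $g(p)$ is normal, and that part is $II(X,BX)$. Since $p$ is a maximum,
$$0\ge(h\circ c)''(0)=|BX|^2+\langle g(p),II(X,BX)\rangle=|BX|^2-\langle A_\zeta X,BX\rangle .$$
Take $X=e_i$ and $b_i=1-\langle x,n_i(p)\rangle\ne0$. Then $BX=b_ie_i$ and $A_\zeta e_i=\langle n_i(p),y\rangle e_i$, so $b_i\langle n_i(p),y\rangle\ge b_i^2>0$. $\square$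

**Reduction to paths.** The purpose is to replace $M$ by finitely many continuous curves in $\mathbb R^d$. Let $C_1,\dots,C_N$ be finitely many distinct components of $\Omega$. Pick $x_a\in C_a$, with $p_a,y_a$ from Lemma 3. Take a continuous path $[0,1]\to M$ through all the $p_a$ and lift the curvature normals along it to continuous $n_1,\dots,n_m:[0,1]\to\mathbb R^d$. Since $x_a\in\Omega$, the function $1-\langle x_a,n_i(t)\rangle$ never vanishes, so its sign $s_i^a\in\{\pm1\}$ does not depend on $t$. With $s^a=(s^a_1,\dots,s^a_m)$ we have:

* (P1) $s_i^a\,(1-\langle x_a,n_i(t)\rangle)>0$ for all $a,i,t$.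
* (P2) For each $a$ there are $t_a\in[0,1]$ and $y_a\in\mathbb R^d$ with $\langle s_i^an_i(t_a),y_a\rangle>0$ for all $i$.
* (P3) The vectors $s^a\in\{\pm1\}^m$ are distinct.

(P2) is (3) at the time when the path passes through $p_a$. To prove (P3), suppose $s^a=s^b$ and let $p$ be the point at $t=0$. For any $q\in M$ lift the curvature normals along a path from $p$ to $q$, starting with the labelling $n_i(0)$. The signs of $1-\langle x_a,\cdot\rangle$ and of $1-\langle x_b,\cdot\rangle$ at the lifted normals are constant along the path and agree at $p$, so they agree at $q$. Hence for each curvature normal $k$, at any point of $M$, the affine function $1-\langle\cdot,k\rangle$ has the same nonzero sign at $x_a$ and $x_b$, and does not vanish on the segment $[x_a,x_b]$. So the segment lies in $\Omega$ and $a=b$.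

Theorem A therefore follows from a statement about paths only.

**Proposition 4.** Let $m,d\ge1$, let $n_1,\dots,n_m:[0,1]\to\mathbb R^d$ be continuous and $x_1,\dots,x_N\in\mathbb R^d$ be such that (P1)–(P3) hold with some $s^a\in\{\pm1\}^m$. Then $N\le\gamma(m,d)$.

## 4. Codimension at least $m$, codimension one, and the missing common point

If $d\ge m$, Proposition 4 is immediate: $\gamma(m,d)=2^m$, and (P3) gives $N\le2^m$. In particular this settles $m=1$.

Now let $d=1$, so the $n_i(t)$ are real-valued functions; we want $N\le2$. Call a label $i$ *alive* if $n_i(t)\ne0$ for all $t$. If $i$ is not alive, then $1-x_an_i(t)=1$ at some time, so $s_i^a=+1$ for every $a$. If $i$ is alive, $\operatorname{sgn}n_i$ is constant in $t$. By (P2), for each $a$ the numbers $s_i^an_i(t_a)$ have a common sign; hence $s_i^a\operatorname{sgn}n_i=\omega_a$ with $\omega_a\in\{\pm1\}$ the same for all alive $i$. So $s^a$ is determined by the single sign $\omega_a$, and $N\le2$. In Example 3 only the label $1$ is alive, and the sign vectors are $(+,+)$ and $(-,+)$.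

For general $d$, here is what one would try first. By (P3) different components of $\Omega$ lie in different regions of the arrangement $\Sigma_p$, for any one fixed $p$. So $N$ is at most the number of regions of $m$ hyperplanes in $\mathbb R^d$, which is at most $\sum_{i\le d}\binom mi$. This exceeds $\gamma(m,d)$ by exactly $\binom{m-1}d$, the number of bounded regions in general position. It would be enough to know that our regions are unbounded. Lemma 3 seems to say just that: if (3) holds, then for $\tau\ge0$
$$1-\langle x-\tau y,n_i(p)\rangle=(1-\langle x,n_i(p)\rangle)+\tau\langle n_i(p),y\rangle$$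
keeps its sign, so the ray $x-\tau y$ stays in the region of $\Sigma_p$ containing $x$, and that region is unbounded.

The trouble is that the point $p$ depends on $x$. In Example 3, $\Sigma_p$ is $\{r,\,r+R/\cos\theta\}$ when $\cos\theta\ne0$. For $\cos\theta>0$ the component $(-(R-r),r)$ of $\Omega$ lies in the unbounded region $(-\infty,r)$, but $(r,R+r)$ lies in the bounded region $(r,r+R/\cos\theta)$. For $\cos\theta<0$ the roles are exchanged. Here one can still use the circle $\cos\theta=0$, but (P1)–(P3) do not provide a common good time in general. Take $d=1$, $m=3$, $n_1\equiv1$; let $n_2$ decrease linearly from $\frac14$ to $-\frac14$ on $[0,\frac12]$ and then stay constant; let $n_3$ equal $\frac14$ on $[0,\frac12]$ and then decrease linearly to $-\frac14$. Take $x_1=0$ and $x_2=2$, with signs $(+,+,+)$ and $(-,+,+)$ for all $t$. (P2) holds for $x_1$ at $t=0$, and for $x_2$ at $t=1$. The region of $0$ is bounded above by $1$, and is bounded as soon as $n_2$ or $n_3$ is negative. The region of $2$ is bounded below by $1$, and is bounded as soon as $n_2$ or $n_3$ is positive. As $n_2,n_3$ never vanish together, at every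 time at least one of the two points lies in a bounded region. So one cannot count the unbounded regions of a single arrangement.

The argument for $d=1$ shows what can replace the common point. From each $s^a$, at its own time $t_a$, it extracted a relation, and the relation came out the same for all $a$, because the only thing it remembered about $t_a$ was the sign of something that never vanishes. In higher dimension such a sign is $\operatorname{sgn}\det(n_{j_1}(t),\dots,n_{j_d}(t))$, for sets of labels on which the determinant never vanishes. To state relations that can be counted, we treat sign vectors through polynomials.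

Let $\mathcal S=\{s^1,\dots,s^N\}\subset\{\pm1\}^m$, so $|\mathcal S|=N$ by (P3). For $L\subset[m]=\{1,\dots,m\}$ let $\chi_L(s)=\prod_{i\in L}s_i$. The functions $\chi_L$ span the $N$-dimensional space $\mathrm{Fun}(\mathcal S)$ of real functions on $\mathcal S$, since the indicator of $s'$ is $2^{-m}\prod_i(1+s_i's_i)$. Put
$$F_k=\mathrm{span}\{\chi_L|_{\mathcal S}:|L|\le k\}.$$
We shall see that $\mathrm{Fun}(\mathcal S)=F_d$, which by itself gives again $N\le\sum_{i\le d}\binom mi$. To reach $\gamma(m,d)$ we need, in the case where all determinants stay nonzero, $\binom{m-1}d$ relations modulo $F_{d-1}$ among the $\binom md$ monomials $\chi_J$ with $|J|=d$. They will be indexed by cycles. Let $A_k$ be the space of alternating functions $[m]^k\to\mathbb R$ (zero on tuples with repetitions; $A_0=\mathbb R$), and for $k\ge1$ put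
$$(\partial c)(i_2,\dots,i_k)=\sum_{j=1}^mc(j,i_2,\dots,i_k),\qquad \partial:A_k\to A_{k-1}.$$
By antisymmetry $\partial\partial=0$. A cycle is a $c$ with $\partial c=0$. For $m=3$, the function $c\in A_2$ with $c(1,2)=c(2,3)=c(3,1)=1$ is a cycle: for instance $(\partial c)(1)=c(2,1)+c(3,1)=-1+1=0$. Think of it as a closed triangle. Given vectors $v_1,v_2,v_3$ in the plane, the closed triangle they span has a winding number about $0$ if it avoids $0$, and this number is zero if the $v_i$ lie in an open half-plane. (P2) is a half-space condition, so it will make a winding number vanish. The relation comes from writing this out as a polynomial in $s$.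

## 5. The degree of a cycle of simplicial cones

For a basis $v_J=(v_a)_{a\in J}$ of a vector space, $\mathrm{cone}(v_J)$ denotes the set of its nonnegative combinations.

**Lemma 5.** Let $E$ be a real vector space of dimension $e\ge1$ with a nonzero alternating $e$-form $\det_E$. Let $A$ be a finite set, $v_a\in E$ for $a\in A$, and $c:A^e\to\mathbb R$ alternating (zero on tuples with repetitions) such that

* (i) $v_{a_1},\dots,v_{a_e}$ is a basis whenever $c(a_1,\dots,a_e)\ne0$;
* (ii) $\sum_{a\in A}c(a,a_2,\dots,a_e)=0$ for all $a_2,\dots,a_e$.

Let $\operatorname{supp}c$ be the set of $e$-subsets on which $c\ne0$. Call $u\in E$ generic if for each $J\in\operatorname{supp}c$ all coordinates of $u$ in the basis $v_J$ are nonzero. Then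
$$\deg(u)=\sum_{J\in\operatorname{supp}c}c(J)\,\operatorname{sgn}\det\nolimits_E(v_J)\,\mathbf 1[u\in\mathrm{cone}(v_J)]\tag{4}$$
is the same for all generic $u$.

The product $c(J)\operatorname{sgn}\det_E(v_J)$ does not depend on the ordering of $J$, since both factors are alternating.

*Example ($e=1$).* Here the $v_a$ with $c(a)\neq0$ are nonzero numbers (take $\det_E(z)=z$) and $\sum_ac(a)=0$. For $u>0$ we get $\deg(u)=\sum_{v_a>0}c(a)$, for $u<0$ we get $-\sum_{v_a<0}c(a)$, sums over $\operatorname{supp}c$. They agree because $\sum_a c(a)=0$.

*Proof.* The plan is to walk from one generic vector to another along a segment that crosses one wall at a time, and to check that nothing changes at a wall.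

*The walls.* Let $H_1,\dots,H_q$ be the distinct hyperplanes among the spans of $v_{J\setminus a}$ with $a\in J\in\operatorname{supp}c$. (If $e=1$, the only hyperplane is $\{0\}$.) The $a$-coordinate of $u$ in $v_J$ vanishes exactly when $u\in\mathrm{span}(v_{J\setminus a})$, so generic means $u\notin\bigcup H_i$. On each connected component of the generic set no coordinate changes sign, so $\deg$ is constant there. Let $B$ be the union of all $H_i\cap H_j$, $i\ne j$, and, if $e\ge2$, of all $\mathrm{span}(v_{J\setminus\{a,b\}})$ with $a\ne b$ in $J\in\operatorname{supp}c$. This is a finite union of subspaces of codimension at least $2$, contained in $\bigcup H_i$; it is empty if $e=1$.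

*The segment.* Let $u,u'$ be generic. We may move $u'$ slightly within its component so that $[u,u']$ misses $B$. Indeed $u\notin B$, so if the segment meets one of the subspaces $W$ making up $B$, then it does so at a point other than $u$, and $u'\in\mathrm{span}(u,W)$, a proper subspace. There are finitely many such subspaces to avoid. Let $w=u'-u$. As $u\notin H_i$, the segment meets each $H_i$ in at most one point, and since it misses $B$, each meeting point lies on exactly one $H_i$.

*The jump at a wall.* Let $u_0\in H$ be a meeting point. Suppose the indicator of $J$ in (4) changes at $u_0$. Then some coordinate of $u_0$ in $v_J$ is zero. Exactly one is, since $u_0\notin B$; say the $a$-th. The other coordinates are positive, because a negative one would make the indicator $0$ on both sides. So $J=R\cup\{a\}$, where $R$ is determined by $J$; the vectors $v_R$ are independent and span a wall through $u_0$, which must be $H$; and $u_0$ lies in the open cone on $v_R$ (for $e=1$, $R=\emptyset$ and this cone is $\{0\}$).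

Fix such an $R$, ordered as $(a_2,\dots,a_e)$, and let $\lambda_R(z)=\det_E(z,v_{a_2},\dots,v_{a_e})$, a linear form with kernel $H$. Let $\theta_R=\operatorname{sgn}\lambda_R(w)$. It is nonzero, since $u_0\in H$, $u\notin H$ and $u-u_0$ is a multiple of $w$. Now take any $a$ with $c(a,R)\ne0$. Applying $\lambda_R$ to the expansion of $u_0+\tau w$ in $v_{R\cup a}$, we find that its $a$-coordinate is $\tau\lambda_R(w)/\lambda_R(v_a)$, while the other coordinates are positive for small $\tau$. As $\tau$ passes from negative to positive, the indicator of $R\cup a$ changes by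
$$\operatorname{sgn}\frac{\lambda_R(w)}{\lambda_R(v_a)}=\theta_R\operatorname{sgn}\det\nolimits_E(v_a,v_R).$$
Its contribution to the jump of $\deg$ is this times $c(a,R)\operatorname{sgn}\det_E(v_a,v_R)$, that is, $\theta_R\,c(a,R)$. Summing over $a$ gives $\theta_R\sum_ac(a,R)=0$ by (ii). Summing over all such $R$, the total jump at $u_0$ is $0$. Hence $\deg(u)=\deg(u')$. $\square$

## 6. Polynomial relations on the sign vectors: proof of Proposition 4

Write $\ell_{i,t}(x)=1-\langle x,n_i(t)\rangle$. By (P1), $\operatorname{sgn}\ell_{i,t}(x_a)=s_i^a$ for every $t$.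

**Step A: reduction to degree $d$.** This step shows $\mathrm{Fun}(\mathcal S)=F_d$, using one arrangement only. Let $I\subset[m]$ with $|I|=d+1$ (if there is none, then $d\ge m$ and there is nothing to prove). We claim that some $\epsilon\in\{\pm1\}^I$ is not the restriction to $I$ of an element of $\mathcal S$. Consider the $d+1$ functions $\ell_{i,0}$, $i\in I$, in the $(d+1)$-dimensional space of affine functions on $\mathbb R^d$.

* If they are independent, they form a basis and $1=\sum_{i\in I}c_i\ell_{i,0}$. A pattern with $\epsilon_i=-\operatorname{sgn}c_i$ where $c_i\ne0$ (arbitrary elsewhere) is impossible, since it would make the right side negative at some $x_a$.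
* If they are dependent, $0=\sum_{i\in I}c_i\ell_{i,0}$ nontrivially. A pattern with $\epsilon_i=\operatorname{sgn}c_i$ where $c_i\ne0$ is impossible, since it would make the right side positive at some $x_a$.

Hence $\prod_{i\in I}(1+\epsilon_is_i)=0$ on $\mathcal S$. Expanding, $\chi_I$ has coefficient $\pm1$, so on $\mathcal S$ it is a combination of the $\chi_{I'}$ with $I'\subsetneq I$. For $L\supset I$, multiply by $\chi_{L\setminus I}$: then $\chi_L$ is a combination of $\chi_{L'}$ with $L'\subsetneq L$. By induction on $|L|$, all $\chi_L$ lie in $F_d$.

**Step B: discarding degenerate monomials.** This is the analogue of discarding the labels that are not alive. Let $\mathcal J$ be the set of $d$-subsets $J\subset[m]$ for which $(n_j(t))_{j\in J}$ is independent for all $t\in[0,1]$. We show: *if $|J|=d$ and $J\notin\mathcal J$, then $\chi_J\in F_{d-1}$.* For some $t$ there is a nontrivial relation $\sum_{j\in J}c_jn_j(t)=0$, so $\sum_Jc_j\ell_{j,t}=\sum_Jc_j=:\kappa$ is constant. If $\kappa\le0$, a pattern with $\epsilon_j=\operatorname{sgn}c_j$ where $c_j\ne0$ is impossible, since the left side would be positive at some $x_a$.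 If $\kappa>0$, a pattern with $\epsilon_j=-\operatorname{sgn}c_j$ where $c_j\ne0$ is impossible, since the left side would be negative. In either case $\prod_{j\in J}(1+\epsilon_js_j)=0$ on $\mathcal S$ for some $\epsilon$, and expanding gives $\chi_J\in F_{d-1}$.

**Step C: one relation for each cycle.** This is the step that brings together different times. Let $A_d(\mathcal J)\subset A_d$ be the functions supported on $\mathcal J$. For $c\in A_d(\mathcal J)$ and $J=\{j_1,\dots,j_d\}\in\mathcal J$ put
$$\hat c_J=c(j_1,\dots,j_d)\,\operatorname{sgn}\det(n_{j_1}(t),\dots,n_{j_d}(t)).$$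
This does not depend on the ordering of $J$, and it does not depend on $t$, because the determinant is continuous and never zero on $[0,1]$.

**Claim 6.** If $c\in A_d(\mathcal J)$ and $\partial c=0$, then $\sum_{J\in\mathcal J}\hat c_J\chi_J\in F_{d-1}$.

*Proof.* Call $u\in\mathbb R^d$ $t$-generic if for every $J\in\operatorname{supp}c$ the coordinates $u_j^J(t)$ in $u=\sum_{j\in J}u_j^J(t)n_j(t)$ are all nonzero, and then put $\tau_j^J(t,u)=\operatorname{sgn}u_j^J(t)$. The $t$-generic vectors form an open dense set. For $L\subset[m]$ with $|L|\le d-1$ let
$$Q_L(t,u)=\sum_{J\in\operatorname{supp}c,\ J\supset L}\hat c_J\prod_{j\in J\setminus L}\tau_j^J(t,u).\tag{5}$$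
These will be the coefficients of the relation. If they depended on $t$, the relations found at different times $t_a$ would be different and useless.

*First part: $Q_L(t,u)$ depends neither on $t$ nor on the $t$-generic vector $u$.* If no $J\in\operatorname{supp}c$ contains $L=\{l_1,\dots,l_\ell\}$, then $Q_L=0$. Otherwise $n_{l_1}(t),\dots,n_{l_\ell}(t)$ are independent for all $t$. Fix $t$. We recognize $Q_L$ as a degree in the quotient
$$E_t=\mathbb R^d/\mathrm{span}(n_l(t):l\in L),\qquad e=d-\ell\ge1,$$
with the form $\det_E(\bar w_1,\dots,\bar w_e)=\det(n_{l_1}(t),\dots,n_{l_\ell}(t),w_1,\dots,w_e)$. To produce the products of signs in (5) we use every vector together with its negative: take the labels $A=[m]\times\{\pm1\}$, the vectors $v_{(i,\epsilon)}=\epsilon\,\bar n_i(t)$, and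
$$\tilde c\big((j_1,\epsilon_1),\dots,(j_e,\epsilon_e)\big)=c(l_1,\dots,l_\ell,j_1,\dots,j_e).$$
This is alternating, and zero as soon as two of the $j$'s coincide. Condition (i) of Lemma 5 holds: if $\tilde c\ne0$, then $\{l_1,\dots,l_\ell,j_1,\dots,j_e\}\in\mathcal J$, so the $n$'s with these labels form a basis of $\mathbb R^d$ and the $\bar n_{j}(t)$ form a basis of $E_t$. Condition (ii) holds: the sum over $(j,\epsilon)$ of $\tilde c((j,\epsilon),(j_2,\epsilon_2),\dots)$ is
$$2\sum_jc(l_1,\dots,l_\ell,j,j_2,\dots,j_e)=\pm2(\partial c)(l_1,\dots,l_\ell,j_2,\dots,j_e)=0.$$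

Now compute $\deg(\bar u)$ for a $t$-generic $u$. The members of $\operatorname{supp}\tilde c$ correspond to pairs consisting of $J\in\operatorname{supp}c$ with $J\supset L$ and a choice $\epsilon\in\{\pm1\}^{J'}$, $J'=J\setminus L$. The corresponding term of (4) is $\hat c_J\prod_{j\in J'}\epsilon_j$ times the indicator that $\bar u\in\mathrm{cone}(\epsilon_j\bar n_j(t))_{j\in J'}$. Reducing $u=\sum_{j\in J}u_j^Jn_j$ modulo the $n_l$, $l\in L$, we see that the coordinates of $\bar u$ in $(\bar n_j)_{j\in J'}$ are the $u_j^J(t)$. They are nonzero, so $\bar u$ is generic, and exactly the choice $\epsilon_j=\tau_j^J$ contributes. Thus $\deg(\bar u)=Q_L(t,u)$, and by Lemma 5 it is the same for all $t$-generic $u$.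

For the dependence on $t$, let $t_0\in[0,1]$ and let $u$ be $t_0$-generic. The coordinates $u_j^J(t)$ are continuous in $t$, so for $t$ near $t_0$ the same $u$ is $t$-generic with the same signs, and $Q_L(t,u)=Q_L(t_0,u)$. Hence the value of $Q_L$, which we know not to depend on $u$, is locally constant in $t\in[0,1]$, so constant. Write $Q_L$ for it.

*Second part: the relation.* Let $s=s^a\in\mathcal S$, $t=t_a$, and $v_i=s_in_i(t)$. Apply Lemma 5 with $E=\mathbb R^d$, the usual determinant, $A=[m]$, these $v_i$, and $c$. Condition (i) holds since $c$ is supported on $\mathcal J$, and (ii) is $\partial c=0$. Generic means $t$-generic. By (P2) all $v_i$ satisfy $\langle v_i,y_a\rangle>0$, so no vector $u$ with $\langle u,y_a\rangle<0$ lies in any $\mathrm{cone}(v_J)$. There are generic vectors of this kind, so $\deg\equiv0$. Since $\operatorname{sgn}\det(v_J)=\chi_J(s)\operatorname{sgn}\det(n_J(t))$, for every $t$-generic $u$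
$$0=\sum_{J\in\operatorname{supp}c}\hat c_J\,\chi_J(s)\,\mathbf 1[u\in\mathrm{cone}(v_J)].$$
The coordinates of $u$ in $v_J$ are $s_ju_j^J(t)$, so
$$\mathbf 1[u\in\mathrm{cone}(v_J)]=\prod_{j\in J}\frac{1+s_j\tau_j^J}2=2^{-d}\sum_{K'\subset J}\chi_{K'}(s)\prod_{j\in K'}\tau_j^J .$$
On $\{\pm1\}^m$ we have $\chi_J\chi_{K'}=\chi_{J\setminus K'}$ for $K'\subset J$. Put $L=J\setminus K'$ and multiply by $2^d$:
$$0=\sum_J\hat c_J\sum_{L\subset J}\chi_L(s)\prod_{j\in J\setminus L}\tau_j^J=\sum_J\hat c_J\chi_J(s)+\sum_{|L|\le d-1}Q_L\,\chi_L(s).\tag{6}$$
The terms with $L=J$ gave the first sum, the others were collected by (5). By the first part the $Q_L$ are the same numbers for all $s\in\mathcal S$, although each $s^a$ was treated at its own time $t_a$. So $\sum_J\hat c_J\chi_J=-\sum_{|L|\le d-1}Q_L\chi_L$ as functions on $\mathcal S$. $\square$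

*Example ($m=3$, $d=2$).* Suppose that for all $t$ the determinants $\det(n_1,n_2)$, $\det(n_2,n_3)$, $\det(n_3,n_1)$ are positive, and take the triangle cycle $c(1,2)=c(2,3)=c(3,1)=1$. All $\hat c_J$ equal $1$. For $L=\{1\}$, the images $\bar n_2,\bar n_3$ in the line $\mathbb R^2/\mathbb Rn_1$ point in opposite directions, so the two terms of $Q_{\{1\}}$ cancel; in the same way $Q_{\{2\}}=Q_{\{3\}}=0$. For $L=\emptyset$ write $n_1=-\alpha n_2-\beta n_3$ with $\alpha,\beta>0$ and $u=an_1+bn_2$ with $a,b>0$, $b\ne a\alpha$. The sign products are $+1$ in the basis $(n_1,n_2)$; $-\operatorname{sgn}(b-a\alpha)$ in $(n_2,n_3)$, because $u=(b-a\alpha)n_2-a\beta n_3$; and $+\operatorname{sgn}(b-a\alpha)$ in $(n_3,n_1)$, because $u=(a-b/\alpha)n_1-(b\beta/\alpha)n_3$. So $Q_\emptyset=1$ and (6) reads $s_1s_2+s_2s_3+s_1s_3=-1$. This excludes exactly $(+,+,+)$ and $(-,-,-)$, the first being the bounded triangle around $0$ and the second an empty region. Six sign vectors remain, and $\gamma(3,2)=6$.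

**Step D: the count.** This step turns the relations into the bound. By Steps A and B, $\mathrm{Fun}(\mathcal S)/F_{d-1}$ is spanned by the classes of the $\chi_J$ with $J\in\mathcal J$. So the linear map
$$A_d(\mathcal J)\to\mathrm{Fun}(\mathcal S)/F_{d-1},\qquad c\mapsto\sum_{J\in\mathcal J}\hat c_J\chi_J,$$
is surjective: a function $c$ supported on the single set $J$ with $|c(J)|=1$ is sent to $\pm\chi_J$. By Claim 6 it vanishes on $A_d(\mathcal J)\cap\ker\partial$, so it factors through $A_d(\mathcal J)/(A_d(\mathcal J)\cap\ker\partial)\cong\partial(A_d(\mathcal J))$. Hence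
$$N\le\dim F_{d-1}+\dim\partial(A_d(\mathcal J))\le\dim F_{d-1}+\dim\partial(A_d).$$
Clearly $\dim F_{d-1}\le\sum_{i\le d-1}\binom mi$. It remains to see that $\dim\partial(A_d)\le\binom{m-1}{d-1}$. For $d=1$ this holds because $\dim A_0=1$. For $d\ge2$, $\partial(A_d)\subset\ker(\partial|_{A_{d-1}})$. An element $b$ of this kernel is determined by its values on tuples from $\{2,\dots,m\}$, because for $i_3,\dots,i_d\in\{2,\dots,m\}$
$$b(1,i_3,\dots,i_d)=-\sum_{j\ge2}b(j,i_3,\dots,i_d),$$
and alternating functions of $d-1$ arguments from an $(m-1)$-element set form a space of dimension $\binom{m-1}{d-1}$. By (1),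
$$N\le\sum_{i\le d-1}\binom mi+\binom{m-1}{d-1}=\gamma(m,d).$$
This proves Proposition 4, and with it Theorem A. $\blacksquare$

Embeddedness was not used. Note also how the two mechanisms balance in the count: if some determinant vanishes at some time, $A_d(\mathcal J)$ may have fewer cycles, and so give fewer relations, but it also has fewer monomials to bound.

## 7. Counting by components of the set of curvature normals

We now prove Theorem B. Only one curvature normal is needed from each component of $K$ that avoids $0$.

Fix $p_0\in M$. Given a curvature normal at a point $p$, lift the curvature normals along a path from $p$ to $p_0$: the given one is joined within $K$ to some $n_i(p_0)$. So every component of $K$ contains some $n_i(p_0)$, there are at most $m$ components, and $r\le m$.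

For $x\in\Omega$ the function $k\mapsto1-\langle x,k\rangle$ does not vanish on $K$, so it has a constant sign on each component of $K$; on a component containing $0$ the sign is $+$. As in the proof of (P3), the signs on all of $K$ determine the component of $\Omega$: if they agree for $x,x'\in\Omega$, no function $1-\langle\cdot,k\rangle$ with $k\in K$ vanishes on $[x,x']$, so the segment lies in $\Omega$.

If $r=0$, all signs are $+$ for every $x\in\Omega$, so there is at most one component. Since $0\in\Omega$, there is exactly one.

If $r\ge1$, let $C_1,\dots,C_N$ be distinct components and carry out the reduction of Section 3 with a path that starts at $p_0$. Each $n_i(t)$ stays in one component of $K$. For each of the $r$ components of $K$ not containing $0$ keep one label $i$ with $n_i(t)$ in that component for all $t$; there is one, since the component contains some $n_i(0)=n_i(p_0)$. (P1) and (P2) hold for the shortened list, being conditions on each label. The shortened sign vectors are still distinct, because they determine the signs on all of $K$, hence the component of $\Omega$. Proposition 4 with $m$ replaced by $r$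 gives $N\le\gamma(r,d)$. $\blacksquare$

## 8. Iterated rotations with $\gamma(m,d)$ components

We prove Theorem C. For $d=1$ the round sphere of Example 1 has $2=\gamma(m,1)$ components, so let $d\ge2$. Products of $d$ round spheres, in the style of Example 2, give only the $2^d$ regions of $d$ coordinate hyperplanes, and by (1) this is less than $\gamma(m,d)$ when $m>d\ge2$.

An arrangement to aim for is the following. Write $\mathbb R^d=V\oplus\mathbb Re_0$ with $\dim V=d-1$ and $x=(v,r)$. Take one horizontal hyperplane $r=0$ and $m-1$ vertical ones $\ell_k(v)=0$, $2\le k\le m$, where the $\ell_k$ are affine functions on $V$ whose zero sets are in general position. Recall that $n$ hyperplanes in general position in $\mathbb R^k$ have $\sum_{i\le k}\binom ni$ regions. (Adding a hyperplane cuts as many old regions in two as there are regions of the induced arrangement on it, so the numbers satisfy $R(n,k)=R(n-1,k)+R(n-1,k-1)$, with $R(0,k)=R(n,0)=1$.) So the vertical hyperplanes cut $V$ into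
$$\rho=\sum_{i=0}^{d-1}\binom{m-1}i$$
regions, and together with the horizontal one we get $2\rho=\gamma(m,d)$ regions. We shall build a torus whose arrangements $\Sigma_p$ separate, in the same way for all $p$, one chosen point from each of these regions.

**Step 1: the construction.** The purpose is an explicit family of parallel maps. Let $\mathbb R^{d+k}=\mathbb R^d\oplus\mathrm{span}(e_1,\dots,e_k)$, with $e_0,e_1,\dots$ orthonormal and orthogonal to $V$. Given unit vectors $b_k\in\mathbb R^{d+k-1}$ and reals $\kappa_k$, $1\le k\le m$, set $f_0(x)=x$ and, for $\varphi\in T^m=(\mathbb R/2\pi\mathbb Z)^m$,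
$$g_k=\langle b_k,f_{k-1}\rangle-\kappa_k,\qquad f_k=f_{k-1}+g_k\big((\cos\varphi_k-1)b_k+\sin\varphi_k\,e_k\big).\tag{7}$$
Thus $f_k=\rho_k(f_{k-1})$, where $\rho_k:\mathbb R^{d+k-1}\to\mathbb R^{d+k}$ is rotation by the angle $\varphi_k$ in the $(b_k,e_k)$-plane about $\{\langle b_k,\cdot\rangle=\kappa_k\}$. It is an affine isometric embedding: its linear part $d\rho_k$ fixes $b_k^\perp\cap\mathbb R^{d+k-1}$ and sends $b_k$ to $\cos\varphi_kb_k+\sin\varphi_ke_k$. Consequently $f_m(x,\varphi)=a(\varphi)+L(\varphi)x$ with $L(\varphi)$ a linear isometric embedding.

*Example.* The same formulas make sense for $d=1$, $V=0$. With $m=2$, $b_1=b_2=e_0$, $\kappa_1=0$, $\kappa_2=-R$ one gets $g_1=x$, $g_2=R+x\cos\varphi_1$, and $f_2=((R+x\cos\varphi_1)\cos\varphi_2-R,\ x\sin\varphi_1,\ (R+x\cos\varphi_1)\sin\varphi_2)$ in the basis $e_0,e_1,e_2$: a torus of revolution if $0<|x|<R$.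

**Step 2: derivatives.** We show that $f_m$ is controlled by the scalar functions $g_k$. By (7), $\partial f_k/\partial\varphi_k=g_kw_k$ with $w_k=-\sin\varphi_kb_k+\cos\varphi_ke_k$, a unit vector orthogonal to the image of $d\rho_k$. Applying $d\rho_{k+1},\dots,d\rho_m$,
$$\frac{\partial f_m}{\partial\varphi_k}=g_k(x,\varphi)\,E_k(\varphi),\qquad E_k=d\rho_m\cdots d\rho_{k+1}\,w_k.\tag{8}$$
Each $E_k$ is a unit vector independent of $x$ and orthogonal to the image of $d\rho_m\cdots d\rho_k$. That image contains $E_j$ for $j<k$, and it contains $L(\varphi)\mathbb R^d$. So $E_1(\varphi),\dots,E_m(\varphi)$ are orthonormal and orthogonal to $L(\varphi)\mathbb R^d$.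

**Step 3: embedding, normal bundle, push-out space.** Suppose $x_0$ satisfies $g_k(x_0,\varphi)\ne0$ for all $k$ and $\varphi$, and let $f=f_m(x_0,\cdot):T^m\to\mathbb R^{m+d}$. By (8), $f$ is an immersion. It is injective: since $T^m$ is connected, $g_k(x_0,\cdot)$ has a constant sign $\sigma_k$, and since $f_{k-1}$ and $b_k$ are orthogonal to $e_k$, (7) gives
$$\big(\langle b_k,f_k\rangle-\kappa_k,\ \langle e_k,f_k\rangle\big)=g_k\,(\cos\varphi_k,\sin\varphi_k).$$
So $f_k$ determines $|g_k|$, hence $g_k=\sigma_k|g_k|$, hence $\varphi_k$, hence $f_{k-1}=f_k-g_k((\cos\varphi_k-1)b_k+\sin\varphi_ke_k)$. Descending from $k=m$ to $k=1$, $f_m$ determines $\varphi$. As $T^m$ is compact, $f$ is an embedding.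

The normal space of $f$ at $\varphi$ is $L(\varphi)\mathbb R^d$, by Step 2 and a dimension count. The normal fields $\nu_x=L(\varphi)x=f_m(x_0+x,\varphi)-f_m(x_0,\varphi)$ have the derivatives $(g_k(x_0+x,\varphi)-g_k(x_0,\varphi))E_k$, which are tangential. So they are parallel, and the normal holonomy is trivial. Since $f+\nu_x=f_m(x_0+x,\cdot)$, (8) gives
$$x_0+\Omega(f)=\{x\in\mathbb R^d:\ g_k(x,\varphi)\ne0\ \text{ for all }k,\varphi\}.\tag{9}$$
On each component of this set, times the connected $T^m$, every $g_k$ has a constant sign. *It therefore suffices to find $\gamma(m,d)$ points of the set (9) with distinct sign vectors $(\operatorname{sgn}g_1,\dots,\operatorname{sgn}g_m)$.*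

**Step 4: choice of parameters.** We want $g_1=r$ and $g_k$ close to a small multiple of $\ell_k(v)$, whatever the angles are. Choose $\ell_k(v)=\langle\beta_k,v\rangle-h_k$ on $V\cong\mathbb R^{d-1}$, $2\le k\le m$, with $|\beta_k|=1$ and zero hyperplanes in general position. Pick one point $v_\alpha$ in each of the $\rho$ regions; the sign vectors $(\operatorname{sgn}\ell_k(v_\alpha))_k$ are distinct. If $m\ge2$, let
$$\delta=\tfrac12\min_{k,\alpha}|\ell_k(v_\alpha)|>0,\qquad D=1+\tfrac32\max_{k,\alpha}|\ell_k(v_\alpha)|,$$
and choose $0<\varepsilon<\frac12$ with $D\varepsilon+4D\varepsilon^2\le\delta$. If $m=1$, then $\rho=1$; take any $v_1\in V$ and any $0<\varepsilon<\frac12$. Put $\eta_k=\varepsilon^{m-k+1}$ and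
$$b_1=e_0,\quad\kappa_1=0,\qquad b_k=\eta_k\beta_k+\sqrt{1-\eta_k^2}\;e_{k-1},\quad\kappa_k=\eta_kh_k\quad(k\ge2).$$
So $b_k$ points almost along the newest direction $e_{k-1}$, with a small tilt $\eta_k$ towards $\beta_k$. The tilts grow with $k$, each being $\varepsilon^{-1}$ times the previous one, so that each rotation disturbs the next one only by a relative error of order $\varepsilon$. Consider the $2\rho=\gamma(m,d)$ points $x=(v_\alpha,\pm\varepsilon^m)$.

**Step 5: the estimate.** We show that at these points $\operatorname{sgn}g_1=\pm1$ and $\operatorname{sgn}g_k=\operatorname{sgn}\ell_k(v_\alpha)$ for $k\ge2$, for all $\varphi$. First, $g_1=\langle e_0,x\rangle=\pm\varepsilon^m$. Let $k\ge2$. Since $f_{k-2}$ and $b_{k-1}$ lie in $\mathbb R^{d+k-2}$, the $e_{k-1}$-component of $f_{k-1}$ is $g_{k-1}\sin\varphi_{k-1}$. The $V$-component of $b_1$ is $0$ and that of $b_i$, $i\ge2$, is $\eta_i\beta_i$, so the $V$-component of $f_{k-1}$ is $v+\sum_{2\le i<k}g_i(\cos\varphi_i-1)\eta_i\beta_i$. Inserting both in $g_k=\langle b_k,f_{k-1}\rangle-\eta_kh_k$ and dividing by $\eta_k$,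
$$\frac{g_k}{\eta_k}-\ell_k(v)=\sum_{2\le i<k}g_i\eta_i(\cos\varphi_i-1)\langle\beta_k,\beta_i\rangle+\sqrt{1-\eta_k^2}\;\frac{g_{k-1}}{\eta_k}\sin\varphi_{k-1}.\tag{10}$$
We prove by induction on $k\ge2$ that $|g_k/\eta_k-\ell_k(v_\alpha)|\le\delta$ and $|g_k|\le\eta_kD$ for all $\varphi$. Assume this for the indices $2\le i<k$.

* The sum in (10) is at most $2D\sum_i\eta_i^2\le2D\sum_{j\ge1}\varepsilon^{2j}\le4D\varepsilon^2$ in absolute value, the last inequality because $\varepsilon<\frac12$.
* The last term of (10) is at most $D\eta_{k-1}/\eta_k=D\varepsilon$ if $k\ge3$, and at most $\varepsilon^m/\eta_2=\varepsilon\le D\varepsilon$ if $k=2$.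

So the left side of (10) is at most $D\varepsilon+4D\varepsilon^2\le\delta\le\frac12|\ell_k(v_\alpha)|$ in absolute value. Hence $|g_k/\eta_k|\le\frac32|\ell_k(v_\alpha)|\le D$, which completes the induction. Moreover $g_k\ne0$ has the sign of $\ell_k(v_\alpha)$, for all $\varphi$.

The $\gamma(m,d)$ points therefore lie in the set (9) and have pairwise distinct sign vectors. Taking any one of them as $x_0$, we get an embedded torus $T^m\subset\mathbb R^{m+d}$ with trivial normal holonomy for which $\Omega(f)$ has at least $\gamma(m,d)$ components, hence exactly $\gamma(m,d)$ by Theorem A. $\blacksquare$
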